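\title{The universal group-valued measure on the closed subspaces of a Hilbert space}

\begin{abstract}
A group-valued measure on the lattice $L(\mathcal H)$ of closed subspaces of a Hilbert space $\mathcal H$ is a map into an Abelian group that is additive on orthogonal pairs. The map $x\mapsto P_x$ that sends a subspace to its orthogonal projection is such a measure. We determine, among the real and complex Hilbert spaces of dimension at least $3$, those for which it is the universal measure: this happens exactly when $\mathcal H$ is infinite-dimensional, or real of finite dimension at least $4$. For $\mathbb C^n$ and for $\mathbb R^3$ we construct measures, from two derivations of $\mathbb R$ and from a valuation of $\mathbb C$ respectively, that violate explicit integer relations among projections.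
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H$ be a real or complex Hilbert space and let $L(\mathcal H)$ be the set of its closed subspaces. Ordered by inclusion, with $x\vee y$ the closed span of $x\cup y$ and with the orthocomplement $x^\perp$, it is an orthomodular lattice. A \emph{measure} on $L(\mathcal H)$ with values in an Abelian group $G$ is a map $f\colon L(\mathcal H)\to G$ such that
\[
f(x\vee y)=f(x)+f(y)\qquad\text{whenever } x\le y^\perp .
\]
No positivity, continuity or countable additivity is required, and $G$ carries no topology. Taking $x=y=0$ gives $f(0)=0$.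

The \emph{unigroup} of $L(\mathcal H)$ is an Abelian group $U$ together with a measure $u\colon L(\mathcal H)\to U$ that is universal: for every measure $f\colon L(\mathcal H)\to G$ there is a unique homomorphism $f^*\colon U\to G$ with $f=f^*\circ u$. Concretely, $U$ is the free Abelian group on symbols $[x]$, $x\in L(\mathcal H)$, modulo the elements $[x\vee y]-[x]-[y]$ with $x\perp y$, and $u(x)$ is the class of $[x]$. In particular $u(L(\mathcal H))$ generates $U$.

One measure is always at hand. Let $B(\mathcal H)_{sa}$ be the additive group of bounded self-adjoint operators, let $P_x$ be the orthogonal projection onto $x$, and let $\mathcal P_{\mathcal H}\subseteq B(\mathcal H)_{sa}$ be the subgroup generated by the projections. Since $P_{x\vee y}=P_x+P_y$ for $x\perp y$, the map $x\mapsto P_x$ is a measure, and it induces a surjective homomorphism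
\[
\Phi_{\mathcal H}\colon U\to\mathcal P_{\mathcal H},\qquad \Phi_{\mathcal H}(u(x))=P_x .
\]
A nonzero element of $\ker\Phi_{\mathcal H}$ is an integer relation $\sum n_iP_{x_i}=0$ among projections that is not a formal consequence of orthogonal decompositions. So $\Phi_{\mathcal H}$ is injective exactly when orthogonality alone knows all the additive relations among projections.

\begin{example}\label{ex:low}
If $\dim\mathcal H=1$, then $U=\mathbb Z u(\mathcal H)$ and $\Phi_{\mathcal H}$ is an isomorphism onto $\mathbb Z\cdot 1$. If $\dim\mathcal H=2$, a line is orthogonal to one other line only, so the values of a measure on different pairs $\{\ell,\ell^\perp\}$ are tied only through $f(\mathcal H)$. Let $\ell_0,\ell_1,\ell_2$ be spanned by $(1,0)$, $(\frac12,\frac{\sqrt3}2)$, $(-\frac12,\frac{\sqrt3}2)$. Then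
\begin{equation}\label{eq:sixty}
2P_{\ell_0}+2P_{\ell_1}+2P_{\ell_2}-3P_{\mathcal H}=0 .
\end{equation}
The function $f$ with $f(\ell_0)=1$, $f(\ell_0^\perp)=-1$ and $f=0$ elsewhere is a measure into $\mathbb Z$, and the same combination of its values is $2$. Hence $\Phi_{\mathcal H}$ is not injective.
\end{example}

From dimension $3$ on, a line belongs to infinitely many orthogonal frames, and the values of a measure constrain one another. The measures that come to mind are of the form $x\mapsto F(P_x)$ with $F$ additive, for instance $x\mapsto\chi(\langle P_xh,h\rangle)$ with $h\in\mathcal H$ and $\chi\colon\mathbb R\to G$ an arbitrary additive map. It is natural to guess that there are no others, whatever the dimension and the scalar field. This is the question posed in \cite{source}: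

\begin{quote}
If $\dim\mathcal H\ge3$, is the unigroup of $L(\mathcal H)$ naturally isomorphic to the subgroup of the self-adjoint operators generated by the projections? That is, is $\Phi_{\mathcal H}$ injective?
\end{quote}

The answer depends on the dimension and on the field. Write $\mathrm{Sym}_n(\mathbb R)$ for the additive group of real symmetric $n\times n$ matrices.

\begin{theorem}\label{thm:main}
Let $\mathcal H$ be a real or complex Hilbert space with $\dim\mathcal H\ge3$. Then $\Phi_{\mathcal H}$ is injective if and only if $\mathcal H$ is infinite-dimensional, or $\mathcal H$ is real with $4\le\dim\mathcal H<\infty$. More precisely: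
\begin{itemize}
\item[(A)] If $\mathcal H$ is infinite-dimensional, then $\mathcal P_{\mathcal H}=B(\mathcal H)_{sa}$ and $U\cong B(\mathcal H)_{sa}$. Every measure $f\colon L(\mathcal H)\to G$ is $x\mapsto F(P_x)$ for a unique $F\in\operatorname{Hom}(B(\mathcal H)_{sa},G)$.
\item[(B)] If $\mathcal H=\mathbb R^n$ with $4\le n<\infty$, then every measure $f\colon L(\mathcal H)\to G$ is $x\mapsto\varphi(P_x)+c\dim x$ with $\varphi\in\operatorname{Hom}(\mathrm{Sym}_n(\mathbb R),G)$ and $c\in G$, and $U\cong\{A\in\mathrm{Sym}_n(\mathbb R):\operatorname{tr}A\in\mathbb Z\}$.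
\item[(C)] If $\mathcal H=\mathbb R^3$ or $\mathcal H=\mathbb C^n$ with $3\le n<\infty$, then $\ker\Phi_{\mathcal H}$ contains elements of infinite order, and there are measures with values in $\mathbb Q$-vector spaces that do not factor through $\mathcal P_{\mathcal H}$.
\end{itemize}
\end{theorem}

Three quick consequences show what the theorem says. The term $c\dim x$ in (B) is needed: $\dim$ is a measure into $\mathbb Z$, while $\operatorname{Hom}(\mathrm{Sym}_n(\mathbb R),\mathbb Z)=0$ because $\mathrm{Sym}_n(\mathbb R)$ is divisible. For the same reason, (A) says that on an infinite-dimensional space every measure into $\mathbb Z$ or into a finite group vanishes. Finally, a relation among projections of a subspace is also a relation in the whole space. So relation \eqref{eq:sixty}, for a plane in $\mathbb R^4$, does follow from orthogonal decompositions, which must then leave the plane; and the measures in (C) extend neither from $\mathbb R^3$ to $\mathbb R^4$ nor from $\mathbb C^n$ to an infinite-dimensional space.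

The two counterexamples are independent of each other and of the rest; they occupy Sections~\ref{sec:complex} and~\ref{sec:three}. The positive results rest on one device, introduced in Section~\ref{sec:corner}: a second difference of the measure with respect to two commuting reflections, which isolates a single off-diagonal block of $P_x$. In Section~\ref{sec:real} we show that for lines in $\mathbb R^n$, $n\ge4$, this second difference is an additive function of that block, and we then recover the measure by integrating twice. Section~\ref{sec:infinite} carries the result for $\mathbb R^4$ into an infinite-dimensional space of either kind, where there is room to make any finite family of subspaces orthogonal.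

\medskip\noindent\textbf{Conventions.} All subspaces are closed, $G$ is an arbitrary Abelian group, and $\operatorname{Hom}$ refers to homomorphisms of additive groups. For subspaces $y\le x$ we write $x\ominus y=x\cap y^\perp$. An operator on a subspace is regarded as an operator on the whole space, extended by $0$ on the orthogonal complement. The axiom of choice is used throughout.

\section{Measures, frame functions and additive maps}\label{sec:prelim}

We first turn injectivity of $\Phi_{\mathcal H}$ into a statement about measures.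

\begin{lemma}\label{lem:criterion}
\begin{itemize}
\item[(a)] $\Phi_{\mathcal H}$ is injective if and only if every measure $f\colon L(\mathcal H)\to G$ has the form $f(x)=F(P_x)$ with $F\in\operatorname{Hom}(\mathcal P_{\mathcal H},G)$.
\item[(b)] Suppose that $\sum n_iP_{x_i}=0$ with $n_i\in\mathbb Z$, but $\sum n_if(x_i)\neq0$ for some measure $f$ into a torsion-free group. Then $f$ does not factor through $\mathcal P_{\mathcal H}$, and $\sum n_iu(x_i)$ is an element of infinite order in $\ker\Phi_{\mathcal H}$.
\end{itemize}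
\end{lemma}

\begin{proof}
(a) If every measure factors, then $u(x)=F(P_x)$ for some $F\colon\mathcal P_{\mathcal H}\to U$. Then $F\circ\Phi_{\mathcal H}$ is the identity on the generating set $u(L(\mathcal H))$, hence on $U$. Conversely, if $\Phi_{\mathcal H}$ is injective, it is an isomorphism onto $\mathcal P_{\mathcal H}$, and $F=f^*\circ\Phi_{\mathcal H}^{-1}$ works.

(b) If $f(x)=F(P_x)$, then $\sum n_if(x_i)=F(0)=0$. The element $\sum n_iu(x_i)$ lies in the kernel, and $f^*$ maps it to a nonzero element of a torsion-free group.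
\end{proof}

In finite dimension a measure is determined by its values on lines. Call an orthonormal basis of $\mathcal H$ a \emph{frame}. A \emph{frame function} is a map $f$ from the unit vectors of $\mathcal H$ to $G$ such that $f(s)$ depends only on the line spanned by $s$ and the \emph{frame sum} $\sum_if(b_i)$ is the same for all frames $(b_i)$.

\begin{lemma}\label{lem:frame}
Let $\dim\mathcal H<\infty$. If $f$ is a frame function, then $f(x):=\sum_if(b_i)$, with $(b_i)$ any orthonormal basis of $x$, is a well-defined measure. Every measure arises in this way from its values on lines.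
\end{lemma}

\begin{proof}
Two orthonormal bases of $x$, completed by the same orthonormal basis of $x^\perp$, give two frames with equal sums; so the two sums over $x$ agree. If $x\perp y$, the union of orthonormal bases of $x$ and $y$ is an orthonormal basis of $x\vee y$, which gives additivity. Conversely, the values of a measure $f$ on lines have frame sum $f(\mathcal H)$, and $f(x)$ is the sum of the values on the lines of an orthonormal basis of $x$.
\end{proof}

Accordingly we write $f(s)$ and $P_s$ for the value of a measure on, and the projection onto, the line spanned by a unit vector $s$.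

The group $G$ may have $2$-torsion, while the reflection arguments below naturally produce identities for $2f$. Part (i) of the next lemma is what removes the factor $2$. Recall that an Abelian group $D$ is \emph{divisible} if $nD=D$ for all integers $n\ge1$; every real vector space is divisible.

\begin{lemma}\label{lem:hom}
\begin{itemize}
\item[(i)] If $D$ is divisible, $\varphi\in\operatorname{Hom}(D,G)$ and $2\varphi=0$, then $\varphi=0$.
\item[(ii)] If $\varphi\in\operatorname{Hom}(\mathbb R,G)$ vanishes on an interval $(0,\delta)$, then $\varphi=0$.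
\item[(iii)] If $\kappa\colon(0,\delta)\to G$ satisfies $\kappa(a+b)=\kappa(a)+\kappa(b)$ whenever $a,b>0$ and $a+b<\delta$, then $\kappa$ extends uniquely to an element of $\operatorname{Hom}(\mathbb R,G)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Given $d\in D$, choose $d'$ with $2d'=d$; then $\varphi(d)=2\varphi(d')=0$. (ii) For $r>0$ and $n$ large, $\varphi(r)=n\varphi(r/n)=0$, and $\varphi(-r)=-\varphi(r)$.

(iii) By induction $\kappa(mb)=m\kappa(b)$ when $0<mb<\delta$. For $r>0$ put $\tilde\kappa(r)=n\kappa(r/n)$, where $n\ge1$ is any integer with $r/n<\delta$. If $n,m$ are both admissible, then $n\kappa(r/n)=nm\,\kappa(r/nm)=m\kappa(r/m)$, so $\tilde\kappa$ is well defined, and $n=1$ shows $\tilde\kappa=\kappa$ on $(0,\delta)$. Choosing $n$ with $(r+s)/n<\delta$ gives $\tilde\kappa(r+s)=\tilde\kappa(r)+\tilde\kappa(s)$. Extend to $\mathbb R$ by $\tilde\kappa(r-s)=\tilde\kappa(r)-\tilde\kappa(s)$ for $r,s>0$; this is consistent because $r-s=r'-s'$ means $r+s'=r'+s$. Uniqueness is (ii).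
\end{proof}

\begin{lemma}\label{lem:trace}
Let $2\le\dim\mathcal H=n<\infty$. The group of traceless self-adjoint operators is generated by the differences $P_s-P_{s'}$ of rank-one projections, and $\mathcal P_{\mathcal H}=\{A\in B(\mathcal H)_{sa}:\operatorname{tr}A\in\mathbb Z\}$.
\end{lemma}

\begin{proof}
Let $A$ be traceless, with eigenvalues $\lambda_1,\dots,\lambda_n$, and let $E_{ij}$ be the matrix units in an orthonormal eigenbasis. Then $A=\sum_{i<n}\lambda_i(E_{ii}-E_{nn})$, and each term is an integer multiple of some $t(E_{ii}-E_{nn})$ with $|t|\le1$. Write $t=\cos2\alpha$. In the plane of the $i$th and $n$th basis vectors, $s=(\cos\alpha,\sin\alpha)$ and $s'=(\sin\alpha,\cos\alpha)$ satisfy $P_s-P_{s'}=\cos2\alpha\cdot\operatorname{diag}(1,-1)$. This proves the first claim. Projections have integer trace; and if $\operatorname{tr}A\in\mathbb Z$, then $A-(\operatorname{tr}A)P_s$ is traceless for any unit vector $s$.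
\end{proof}

\section{Finite-dimensional complex spaces: two derivations}\label{sec:complex}

A measure need not be continuous, so we may build one from discontinuous maps that respect the algebra of $\mathbb R$. A \emph{derivation} of $\mathbb R$ is an additive map $D\colon\mathbb R\to\mathbb R$ with $D(ab)=aD(b)+bD(a)$. It vanishes on $\mathbb Q$, and $D\sqrt a=Da/(2\sqrt a)$ for $a>0$, as one sees by applying $D$ to $(\sqrt a)^2=a$. We use two standard facts of field theory. If $\mathcal B$ is a transcendence basis of $\mathbb R$ over $\mathbb Q$, there is a derivation $\mathbb Q(\mathcal B)\to\mathbb R$ with arbitrarily prescribed values on $\mathcal B$; and in characteristic $0$ a derivation extends uniquely over an algebraic extension, here from $\mathbb Q(\mathcal B)$ to $\mathbb R$.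

Choose algebraically independent numbers $t\in(0,1)$ and $c\in(-1,1)$, which is possible because the algebraic closure of a countable field is countable, and a transcendence basis that contains them. We obtain derivations $D_1,D_2$ of $\mathbb R$ with
\[
D_1t=1,\quad D_1c=0,\qquad D_2t=0,\quad D_2c=1 .
\]
Extend them to $\mathbb C$ by $D_j(a+ib)=D_ja+iD_jb$. These are derivations of $\mathbb C$ that commute with complex conjugation. We let them act entrywise on vectors and matrices; then $D_j(AB)=(D_jA)B+A(D_jB)$ and $D_j(A^*)=(D_jA)^*$.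

Applying a derivation to an entry of $P_v$ gives a measure, but one that is additive in $P_v$. To escape we need an expression that is quadratic in the derivations. Think of $D_1v$ and $D_2v$ as two formal tangent vectors to the sphere at $v$, and pair them antisymmetrically: for a unit column vector $v\in\mathbb C^n$ put
\begin{equation}\label{eq:fcomplex}
f(v)=(D_1v)^*(D_2v)-(D_2v)^*(D_1v)=\sum_{j=1}^n\bigl(D_1(\bar v_j)D_2(v_j)-D_2(\bar v_j)D_1(v_j)\bigr).
\end{equation}

\begin{lemma}\label{lem:complexframe}
The function $f$ is a frame function on $\mathbb C^n$ with values in $(\mathbb C,+)$ and frame sum $0$.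
\end{lemma}

\begin{proof}
Let $|z|=1$ and put $\epsilon_j=\bar zD_jz$, $\omega_j=v^*D_jv$. Applying $D_j$ to $\bar zz=1$ and to $v^*v=1$ gives $zD_j\bar z=-\epsilon_j$ and $(D_jv)^*v=-\omega_j$. Since $D_j(zv)=(D_jz)v+zD_jv$,
\begin{align*}
(D_1(zv))^*D_2(zv)&=(D_1\bar z)(D_2z)\,v^*v+(zD_1\bar z)\,v^*D_2v+(\bar zD_2z)(D_1v)^*v+(D_1v)^*D_2v\\
&=-\epsilon_1\epsilon_2-\epsilon_1\omega_2-\epsilon_2\omega_1+(D_1v)^*D_2v ,
\end{align*}
where we used $(D_1\bar z)(D_2z)=(zD_1\bar z)(\bar zD_2z)$. The correction terms are symmetric in the indices $1,2$ and cancel in \eqref{eq:fcomplex}. So $f(zv)=f(v)$.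

Let $Q$ be a unitary matrix whose columns form a given frame, and let $A_j=Q^*D_jQ$, so that $D_jQ=QA_j$. Applying $D_j$ to $Q^*Q=1$ gives $A_j^*=-A_j$. The frame sum is
\[
\operatorname{tr}\bigl((D_1Q)^*D_2Q-(D_2Q)^*D_1Q\bigr)=\operatorname{tr}(A_1^*A_2-A_2^*A_1)=-\operatorname{tr}(A_1A_2)+\operatorname{tr}(A_2A_1)=0 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:complex}
Let $3\le n<\infty$. There are unit vectors $v,w_1,\dots,w_4$ in the span of $e_1,e_2\in\mathbb C^n$ such that
\[
2P_v-2\sum_{k=1}^4P_{w_k}+3P_{e_1}+3P_{e_2}=0,\qquad 2f(v)-2\sum_{k=1}^4f(w_k)+3f(e_1)+3f(e_2)\ne0 .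
\]
\end{proposition}

\begin{proof}
We work in $\mathbb C^2=\operatorname{span}(e_1,e_2)$, with identity $I_2=P_{e_1}+P_{e_2}$. For a unit vector $(a,b)$ with projection $P$,
\[
2P-I_2=\begin{pmatrix}Z&X-iY\\ X+iY&-Z\end{pmatrix},\qquad X+iY=2\bar ab,\quad Z=|a|^2-|b|^2 .
\]
The point $(X,Y,Z)$ lies on the unit sphere $S^2$ and is called the Bloch vector of $(a,b)$; the matrix $2P-I_2$ is linear in it. The plan is to find two great circles on which $f$ vanishes and one point at which it does not.

On a real vector each summand of \eqref{eq:fcomplex} is $D_1v_jD_2v_j-D_2v_jD_1v_j=0$. On $(\cos\alpha,i\sin\alpha)$ the first summand vanishes for the same reason, and in the second the factors $\overline i\cdot i=1$ come out, so it vanishes too. The Bloch vectors of $(\cos\alpha,\sin\alpha)$ and $(\cos\alpha,i\sin\alpha)$ are $(\sin2\alpha,0,\cos2\alpha)$ and $(0,\sin2\alpha,\cos2\alpha)$. Hence $f=0$ on the great circles $Y=0$ and $X=0$; in particular $f(e_1)=f(e_2)=0$.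

Let $z=c+i\sqrt{1-c^2}$ and $v=(\sqrt{1-t},\,z\sqrt t)$. Then $|z|=1$, $D_1z=0$, $D_2\sqrt t=0$, $\sqrt t\,D_1\sqrt t=\frac12$ and
\[
D_2z=1-\frac{ic}{\sqrt{1-c^2}}=\frac{-iz}{\sqrt{1-c^2}} .
\]
The first coordinate of $v$ is real and contributes nothing. The second gives
\[
f(v)=\sqrt t\,D_1(\sqrt t)\,\bigl(\bar zD_2z-zD_2\bar z\bigr)=\tfrac12\cdot2\bar zD_2z=\frac{-i}{\sqrt{1-c^2}}\neq0 .
\]

Let $(X,Y,Z)$ be the Bloch vector of $v$. In a Euclidean plane every vector of length at most $2$ is a sum of two unit vectors. So $(X,0,Z)$ is a sum of two points of the circle $Y=0$, and $(0,Y,0)$ is a sum of two points of the circle $X=0$. Let $w_1,\dots,w_4$ be unit vectors with these four Bloch vectors; then $f(w_k)=0$. By linearity $2P_v-I_2=\sum_{k=1}^4(2P_{w_k}-I_2)$, which is the stated relation, and the corresponding combination of values is $2f(v)\ne0$.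
\end{proof}

By Lemma~\ref{lem:frame}, $f$ is a measure into the $\mathbb Q$-vector space $\mathbb C$, and Lemma~\ref{lem:criterion}(b) gives Theorem~\ref{thm:main}(C) for $\mathbb C^n$.

\begin{remark}
The construction gives nothing over $\mathbb R$, since $f$ vanishes on real vectors. The symmetric pairing $(D_2v)^*D_2v$ does not vanish there, but it is not a frame function: its frame sum $\operatorname{tr}(A_2^*A_2)$ is $0$ for $Q=1$ and positive for any orthogonal matrix $Q$ with an entry equal to $c$. The space $\mathbb R^3$ needs a different idea.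
\end{remark}

\section{The space $\mathbb R^3$: a valuation}\label{sec:three}

For a unit vector $p\in\mathbb R^3$ put $\xi_p=p_1+ip_2$. The number $p_3\xi_p=(P_p)_{13}+i(P_p)_{23}$ is additive in $P_p$ and has frame sum $0$. If $\xi_p\neq0$, factor it as
\[
p_3\xi_p=e_p\cdot\xi_p^2,\qquad e_p=p_3/\xi_p .
\]
Both factors are unchanged under $p\mapsto-p$. The idea is to replace the product $e_p\cdot\xi_p^2$ by the tensor $e_p\otimes\xi_p^2$ over $\mathbb Q$, which remembers much more than $P_p$ does additively, and then to pass to a quotient in which the frame sums vanish again. The next lemma contains all that we need to know about the two factors; its first part uses the cross product, and this is where dimension $3$ enters.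

\begin{lemma}\label{lem:cross}
Let $p,q,r$ be a frame of $\mathbb R^3$ with $r=p\times q$ and $\xi_p,\xi_q,\xi_r\neq0$. Then
\[
e_p-e_q=\frac{-i\xi_r}{\xi_p\xi_q},\qquad e_q-e_r=\frac{-i\xi_p}{\xi_q\xi_r},\qquad e_r-e_p=\frac{-i\xi_q}{\xi_r\xi_p},\qquad \xi_p^2+\xi_q^2+\xi_r^2=0 .
\]
\end{lemma}

\begin{proof}
We have
\[
p_3\xi_q-q_3\xi_p=(p_3q_1-p_1q_3)+i(p_3q_2-p_2q_3)=r_2-ir_1=-i\xi_r ,
\]
and division by $\xi_p\xi_q$ gives the first identity. The next two follow by cyclic permutation, since $p=q\times r$ and $q=r\times p$. The first two columns of the orthogonal matrix with rows $p,q,r$ are orthonormal, so the sum of the numbers $\xi_p^2=p_1^2-p_2^2+2ip_1p_2$ over the frame is $1-1+0=0$.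
\end{proof}

Put $a=e_p-e_q$ and $b=e_q-e_r$. Eliminating $\xi_q^2$, the frame sum of $e_p\otimes\xi_p^2$ becomes $a\otimes\xi_p^2-b\otimes\xi_r^2$. The products $a\xi_p^2$ and $b\xi_r^2$ are both $-i\xi_p\xi_r/\xi_q$, but in a tensor product over $\mathbb Q$ one cannot move $\xi_p$ and $\xi_r$ across the tensor sign. Since $a$ and $b$ are monomials in the $\xi$'s, a valuation tells us their sizes, and the quotient can be defined in terms of size.

Recall that a \emph{valuation} of a field $K$ is a map $\nu\colon K^*\to\Gamma$ into a totally ordered Abelian group with $\nu(xy)=\nu(x)+\nu(y)$ and $\nu(x+y)\ge\min(\nu(x),\nu(y))$ when $x+y\ne0$. One has $\nu(-1)=0$, and $\nu(x+y)=\nu(x)$ if $\nu(x)<\nu(y)$. Consequently, if a finite sum of nonzero elements is $0$, the minimum of their valuations is attained at least twice. By Chevalley's extension theorem, every valuation of a field extends to any given extension field, with values in a possibly larger ordered group.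

Choose $\omega\in(0,\pi/2)$ with $\theta=e^{i\omega}$ transcendental; all but countably many $\omega$ qualify. The $\theta$-adic valuation of $\mathbb Q(\theta)$ assigns to a rational function of $\theta$ its order of vanishing at $0$. Extend it to a valuation $\nu\colon\mathbb C^*\to\Gamma$. Then $\nu(\theta)>0$ and $\nu=0$ on $\mathbb Q^*$. Moreover $\nu(x)=0$ for every nonzero algebraic number $x$. Indeed, if $\nu(x)<0$ and $x^n+q_1x^{n-1}+\dots+q_n=0$ with $q_j\in\mathbb Q$, then $x^n$ has strictly smaller valuation than every other nonzero term, which is impossible; so $\nu(x)\ge0$, and the same holds for $x^{-1}$. Let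
\[
O=\{x:\nu(x)\ge0\}\cup\{0\},\qquad\mathfrak m=\{x:\nu(x)>0\}\cup\{0\}.
\]
These are $\mathbb Q$-subspaces of $\mathbb C$. Write $[\,\cdot\,]\colon\mathbb C\to\mathbb C/O$ and $\{\cdot\}\colon\mathbb C\to\mathbb C/\mathfrak m$ for the quotient maps. If elements of $\mathfrak m$ are thought of as infinitely small and elements outside $O$ as infinitely large, then $[x]$ retains the infinitely large part of $x$, and $\{x\}$ forgets the infinitely small part. Let $G=(\mathbb C/O)\otimes_{\mathbb Q}(\mathbb C/\mathfrak m)$ and define, for unit vectors $p\in\mathbb R^3$,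
\[
f(p)=[e_p]\otimes\{\xi_p^2\}\quad\text{if }\xi_p\ne0,\qquad f(p)=0\quad\text{if }\xi_p=0 .
\]

\begin{lemma}\label{lem:threeframe}
The function $f$ is a frame function on $\mathbb R^3$ with frame sum $0$.
\end{lemma}

\begin{proof}
We have $f(-p)=f(p)$. Let $p,q,r$ be a frame and $S=f(p)+f(q)+f(r)$. If one of the $\xi$'s is $0$, that vector is $\pm e_3$, the other two have third coordinate $0$, and all three terms vanish. Otherwise we may change the sign of $r$ so that $r=p\times q$, and Lemma~\ref{lem:cross} applies. Since $\xi_p^2+\xi_q^2+\xi_r^2=0$, the minimum of $2\nu(\xi_p),2\nu(\xi_q),2\nu(\xi_r)$ is attained at least twice, hence so is the minimum of $\nu(\xi_p),\nu(\xi_q),\nu(\xi_r)$. After a cyclic relabeling,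
\[
\nu(\xi_p)=\nu(\xi_r)=\alpha\le\beta=\nu(\xi_q).
\]
With $a=e_p-e_q$, $b=e_q-e_r$, $d=e_r-e_p$ we have $a+b+d=0$, and Lemma~\ref{lem:cross} together with $\nu(i)=0$ gives $\nu(a)=\nu(b)=-\beta$ and $\nu(d)=\beta-2\alpha$. Substituting $\{\xi_q^2\}=-\{\xi_p^2\}-\{\xi_r^2\}$,
\[
S=[a]\otimes\{\xi_p^2\}-[b]\otimes\{\xi_r^2\}.
\]
If $\alpha>0$, then $\xi_p^2,\xi_r^2\in\mathfrak m$ and $S=0$. Let $\alpha\le0$. Then $\nu(d)\ge-\alpha\ge0$, so $[d]=0$, $[b]=-[a]$ and
\[
S=[a]\otimes\bigl(\{\xi_p^2\}+\{\xi_r^2\}\bigr)=-[a]\otimes\{\xi_q^2\}.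
\]
If $\beta>0$, then $\{\xi_q^2\}=0$. If $\beta\le0$, then $\nu(a)=-\beta\ge0$ and $[a]=0$. In both cases $S=0$.
\end{proof}

It remains to exhibit a relation that $f$ violates. Rotation about $e_3$ by $\pi/3$ multiplies $\xi_p$ by $\zeta=e^{i\pi/3}$, and $\zeta+\zeta^{-1}=1$ gives a relation among projections. The rotation multiplies $e_p$ by $\zeta^{-1}$ and $\xi_p^2$ by $\zeta^2$, and in the tensor product these two factors do not combine.

\begin{proposition}\label{prop:three}
Let $\xi_0=\theta\sin\omega$. For $k\in\{-1,0,1\}$ let $x_k$ and $x_k'$ be the unit vectors of $\mathbb R^3$ with $\xi=\xi_0\zeta^k$ and third coordinate $\cos\omega$ and $-\cos\omega$, respectively. Then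
\[
(P_{x_1}-P_{x_1'})+(P_{x_{-1}}-P_{x_{-1}'})-(P_{x_0}-P_{x_0'})=0,
\]
and the same combination of values of $f$ is not zero.
\end{proposition}

\begin{proof}
The entries of $P_{x_k}-P_{x_k'}$ vanish except in the positions $(j,3)$ and $(3,j)$, $j=1,2$, where they equal $2\cos\omega\,(x_k)_j$. They depend additively on $\xi=\xi_0\zeta^k$, and $\zeta+\zeta^{-1}-1=0$. This proves the relation.

Put $X=\cos\omega/\xi_0$ and $Y=\xi_0^2$. Then $f(x_k)=[X\zeta^{-k}]\otimes\{Y\zeta^{2k}\}$ and $f(x_k')=-f(x_k)$. The numbers $\cos\omega=(\theta+\theta^{-1})/2$ and $\sin\omega=(\theta-\theta^{-1})/2i$ both have valuation $-\nu(\theta)$, because $\nu(\theta^{-1})<\nu(\theta)$. Hence $\nu(\xi_0)=0$, $\nu(X)=-\nu(\theta)<0$ and $\nu(Y)=0$. For rationals $(q,q')\neq(0,0)$ the number $q+q'\zeta$ is algebraic and nonzero, so $(q+q'\zeta)X$ has negative valuation and is not in $O$, while $(q+q'\zeta)Y$ has valuation $0$ and is not in $\mathfrak m$. Thus $A=[X]$, $A'=[\zeta X]$ are linearly independent over $\mathbb Q$, and so are $B=\{Y\}$, $B'=\{\zeta Y\}$; therefore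 the four tensors $A\otimes B$, $A\otimes B'$, $A'\otimes B$, $A'\otimes B'$ are linearly independent. From $\zeta^{-1}=1-\zeta$, $\zeta^2=\zeta-1$ and $\zeta^{-2}=-\zeta$ we get
\[
f(x_1)=(A-A')\otimes(B'-B),\qquad f(x_{-1})=-A'\otimes B',\qquad f(x_0)=A\otimes B .
\]
The combination in question is
\[
2\bigl(f(x_1)+f(x_{-1})-f(x_0)\bigr)=2\bigl(-2A\otimes B+A\otimes B'+A'\otimes B-2A'\otimes B'\bigr)\neq0 .\qedhere
\]
\end{proof}

Since $G$ is a $\mathbb Q$-vector space, Lemmas~\ref{lem:frame} and~\ref{lem:criterion}(b) give Theorem~\ref{thm:main}(C) for $\mathbb R^3$, and (C) is proved.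

\section{Second differences and corners}\label{sec:corner}

To prove that a measure $f$ is an additive function of $P_R$, we want to isolate the part of $f(R)$ that should come from one block of the operator $P_R$. Let $X\perp Y$ be subspaces of $\mathcal H$, of any dimension, and let $\sigma_X=1-2P_X$ and $\sigma_Y=1-2P_Y$. These are commuting self-adjoint unitaries. Define the \emph{second difference} of $f$ and the \emph{corner} of a subspace $R$ by
\[
\Delta(R)=f(R)-f(\sigma_XR)-f(\sigma_YR)+f(\sigma_X\sigma_YR),\qquad C(R)=P_XP_RP_Y .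
\]
Write operators as $3\times3$ block matrices with respect to $X\oplus Y\oplus(X\oplus Y)^\perp$. Conjugation by $\sigma_X$ changes the sign of the blocks with exactly one index $X$, and likewise for $Y$. In $P_R-P_{\sigma_XR}-P_{\sigma_YR}+P_{\sigma_X\sigma_YR}$ only the blocks that change sign under both conjugations survive, and they are multiplied by $4$. So if $f(R)=F(P_R)$, then $\Delta(R)=F\bigl(4(C(R)+C(R)^*)\bigr)$ depends only on the corner. The point is that traces of this dependence can be proved for every measure.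

\begin{example}\label{ex:four}
In $\mathbb R^4$ let $X=\mathbb Re_1$, $Y=\mathbb Re_2$, $s=\frac12(1,1,1,1)$ and $t=\frac12(1,1,1,-1)$. The two lines have the same corner $\frac14e_1e_2^T$. We claim that $\Delta(s)=\Delta(t)$ for every measure $f$. The vector $\sigma_Xt=\frac12(-1,1,1,-1)$ is orthogonal to $s$. The plane $R$ spanned by $s$ and $\sigma_Xt$ has a second orthogonal basis, $s+\sigma_Xt=(0,1,1,0)$ and $s-\sigma_Xt=(1,0,0,1)$. The first of these vectors is fixed by $\sigma_X$ and the second by $\sigma_Y$, so on each of the two lines the four terms of $\Delta$ cancel in pairs. As $\Delta$ is a measure, $0=\Delta(R)=\Delta(s)+\Delta(\sigma_Xt)=\Delta(s)-\Delta(t)$. The components $\frac12(1,1)$ and $\frac12(1,-1)$ of $s$ and $t$ in $(X\oplus Y)^\perp$ are nonzero and orthogonal; in $\mathbb R^3$ there is no room for that.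
\end{example}

The general statement has the same proof.

\begin{lemma}\label{lem:corner}
Let $f$ be a measure on $L(\mathcal H)$ and $X\perp Y$. Then $\Delta$ is a measure, $\Delta(\sigma_XR)=-\Delta(R)=\Delta(\sigma_YR)$, and:
\begin{itemize}
\item[(i)] if $R\perp X$ or $R\perp Y$, then $\Delta(R)=0$;
\item[(ii)] if $C(R)=0$, then $\Delta(R)=0$;
\item[(iii)] if $C(R)=C(S)$ and $R\perp\sigma_XS$, then $\Delta(R)=\Delta(S)$.
\end{itemize}
\end{lemma}

\begin{proof}
Unitaries preserve orthogonal sums, so $\Delta$ is a measure; the sign rule follows from $\sigma_X^2=\sigma_Y^2=1$ and $\sigma_X\sigma_Y=\sigma_Y\sigma_X$.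

(i) If $R\perp X$, then $\sigma_XR=R$ and $\sigma_X\sigma_YR=\sigma_Y\sigma_XR=\sigma_YR$, so the terms cancel in pairs. The roles of $X$ and $Y$ are symmetric.

(ii) Let $R_1=\overline{P_RX}$ and $R_2=R\ominus R_1$. For $x\in X$, $y\in Y$ we have $\langle P_Rx,y\rangle=\langle x,P_XP_RP_Yy\rangle=0$, so $R_1\perp Y$. For $r\in R_2$ we have $\langle r,x\rangle=\langle r,P_Rx\rangle=0$, so $R_2\perp X$. By (i), $\Delta(R)=\Delta(R_1)+\Delta(R_2)=0$.

(iii) Since $P_X\sigma_X=-P_X$ and $\sigma_XP_Y=P_Y$, we get $C(\sigma_XS)=P_X\sigma_XP_S\sigma_XP_Y=-C(S)$. Hence $C(R\vee\sigma_XS)=C(R)-C(S)=0$, and (ii) gives $0=\Delta(R)+\Delta(\sigma_XS)=\Delta(R)-\Delta(S)$.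
\end{proof}

Part (iii) provides a move between subspaces with the same corner. In both positive results the work consists in showing that these moves connect enough subspaces, and this is a question of room in $(X\oplus Y)^\perp$.

\section{Real spaces of finite dimension at least four}\label{sec:real}

\begin{theorem}\label{thm:real}
Let $4\le n<\infty$ and let $f$ be a measure on $L(\mathbb R^n)$. There are $\varphi\in\operatorname{Hom}(\mathrm{Sym}_n(\mathbb R),G)$ and $c\in G$ such that $f(s)=\varphi(P_s)+c$ for all unit vectors $s$.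
\end{theorem}

This implies Theorem~\ref{thm:main}(B). Summing over an orthonormal basis of $x$ gives $f(x)=\varphi(P_x)+c\dim x$. The trace is integer-valued on $\mathcal P_{\mathcal H}$, so $F(A)=\varphi(A)+(\operatorname{tr}A)c$ is a homomorphism on $\mathcal P_{\mathcal H}$ with $f(x)=F(P_x)$. By Lemma~\ref{lem:criterion}(a), $U\cong\mathcal P_{\mathcal H}$, and Lemma~\ref{lem:trace} identifies this group.

For a unit vector $x$ write $\sigma_x=1-2P_x$, so $\sigma_xs=s-2\langle s,x\rangle x$. Two distinct vectors of equal length are exchanged by the reflection $\sigma_x$ with $x$ parallel to their difference. The proof of Theorem~\ref{thm:real} determines first the second differences of $f$, then the first differences $f(s)-f(\sigma_xs)$, and then $f$.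

\subsection{Second differences}

\begin{lemma}\label{lem:second}
Let $n\ge4$, let $x\perp y$ be unit vectors in $\mathbb R^n$, and let $\Delta$ be the second difference of $f$ for $X=\mathbb Rx$, $Y=\mathbb Ry$. There is $\kappa_{xy}\in\operatorname{Hom}(\mathbb R,G)$ with $\Delta(s)=\kappa_{xy}(\langle s,x\rangle\langle s,y\rangle)$ for all unit vectors $s$.
\end{lemma}

\begin{proof}
Write $s=s_1x+s_2y+s'$ with $s'\in W=\{x,y\}^\perp$; here $\dim W=n-2\ge2$. The corner of the line through $s$ is $s_1s_2\,xy^T$; call $s_1s_2$ the \emph{product} of $s$. By Lemma~\ref{lem:corner}(ii), the values of $\Delta$ on orthonormal vectors whose products add up to $0$ add up to $0$. Since $\langle s,\sigma_xt\rangle=-s_1t_1+s_2t_2+\langle s',t'\rangle$, Lemma~\ref{lem:corner}(iii) says: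
\begin{equation}\label{eq:move}
\text{if } s_1s_2=t_1t_2\text{ and }\langle s',t'\rangle=s_1t_1-s_2t_2,\text{ then }\Delta(s)=\Delta(t).
\end{equation}
Fix $0<m<\frac12$ and let $\mathcal S_m$ be the set of unit vectors $s$ with $s_1,s_2>0$, $s_1s_2=m$, $s'\neq0$. We parametrize the hyperbola $s_1s_2=m$ by $s_1=\sqrt m\,e^{\lambda}$, $s_2=\sqrt m\,e^{-\lambda}$. Then $|s'|=\rho(\lambda)$, where $\rho(\lambda)^2=1-2m\cosh2\lambda$, and $\lambda$ ranges over $(-L,L)$, where $L>0$ and $\cosh2L=1/(2m)$. The function $\rho$ is continuous, even and positive on $(-L,L)$ and tends to $0$ at the endpoints. If $s,t\in\mathcal S_m$ have parameters $\lambda,\mu$, then \eqref{eq:move} reads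
\begin{equation}\label{eq:movesinh}
\langle s',t'\rangle=2m\sinh(\lambda+\mu)\ \Longrightarrow\ \Delta(s)=\Delta(t).
\end{equation}

\emph{Step (a): on $\mathcal S_m$, $\Delta$ depends only on $\lambda$.} Let $s,\tilde s\in\mathcal S_m$ have the same parameter $\lambda$. We look for one $t$ that is linked by \eqref{eq:movesinh} to both. There is a unit vector $w\in W$ with $h:=\langle s',w\rangle=\langle\tilde s',w\rangle\ge0$: if $s'+\tilde s'\neq0$, normalize $s'+\tilde s'$; if $\tilde s'=-s'$, take $w\perp s'$, which is possible as $\dim W\ge2$. The continuous function $\mu\mapsto h\rho(\mu)-2m\sinh(\lambda+\mu)$ is $\ge0$ at $\mu=-\lambda$ and tends to $-2m\sinh(\lambda+L)<0$ as $\mu\to L$. So it has a zero $\mu\in[-\lambda,L)$. Let $t\in\mathcal S_m$ have parameter $\mu$ and $t'=\rho(\mu)w$. By \eqref{eq:movesinh}, $\Delta(s)=\Delta(t)=\Delta(\tilde s)$.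

\emph{Step (b): $\Delta$ is constant on $\mathcal S_m$.} Write $\Delta(s)=K(\lambda)$. As $\dim W\ge2$, vectors $s',t'\in W$ of lengths $\rho(\lambda),\rho(\mu)$ can have any inner product of absolute value at most $\rho(\lambda)\rho(\mu)$. By \eqref{eq:movesinh}, $K(\lambda)=K(\mu)$ whenever $2m|\sinh(\lambda+\mu)|\le\rho(\lambda)\rho(\mu)$. For fixed $\lambda$ this inequality is strict at $\mu=-\lambda$, so it holds for all $\mu$ near $-\lambda$, and $K$ is constant near $-\lambda$. Thus $K$ is locally constant on the interval $(-L,L)$, hence constant. Call its value $\kappa(m)$.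

\emph{Step (c): $\kappa$ is additive on $(0,\frac12)$.} Let $a,b>0$ with $a+b<\frac12$. Choose $\tau\in(0,\frac\pi2)$ with $\frac12\cos\tau=a+b$ and put $\beta=\sqrt{a/(a+b)}$, $\gamma=\sqrt{b/(a+b)}$. Let $w,z\in W$ be orthonormal, $y'=\cos\tau\,y-\sin\tau\,w$, and
\[
t=\frac{x+y'}{\sqrt2},\qquad t^\perp=\frac{-x+y'}{\sqrt2},\qquad u=\beta t^\perp+\gamma z,\qquad u'=\gamma t^\perp-\beta z .
\]
The vectors $t,t^\perp,z$ are orthonormal, hence so are $t,u,u'$. The products of $t,u,u'$ are $a+b$, $-\beta^2(a+b)=-a$ and $-\gamma^2(a+b)=-b$, and all three vectors have nonzero $W$-components. So $t\in\mathcal S_{a+b}$, $\sigma_xu\in\mathcal S_a$, $\sigma_xu'\in\mathcal S_b$. The products add up to $0$, therefore $0=\Delta(t)+\Delta(u)+\Delta(u')=\kappa(a+b)-\kappa(a)-\kappa(b)$. Extend $\kappa$ to an element of $\operatorname{Hom}(\mathbb R,G)$ by Lemma~\ref{lem:hom}(iii).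

\emph{Step (d): vectors with $s'=0$.} Let $s=\cos\alpha\,x+\sin\alpha\,y$ with $0<\alpha<\frac\pi2$, of product $m=\frac12\sin2\alpha\in(0,\frac12]$. Let $s^\perp=-\sin\alpha\,x+\cos\alpha\,y$, let $z\in W$ be a unit vector and $u,u'=(s^\perp\pm z)/\sqrt2$. The vectors $s,u,u'$ are orthonormal with products $m,-\frac m2,-\frac m2$, and $\sigma_xu,\sigma_xu'\in\mathcal S_{m/2}$. Hence $\Delta(s)=2\kappa(\frac m2)=\kappa(m)$.

We now have $\Delta(s)=\kappa(s_1s_2)$ whenever $s_1,s_2>0$, because $s'\neq0$ forces $s_1s_2<\frac12$. Both sides change sign under $\sigma_x$ and under $\sigma_y$, and both vanish when $s_1s_2=0$ by Lemma~\ref{lem:corner}(i). So the formula holds for all $s$, with $\kappa_{xy}=\kappa$.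
\end{proof}

\begin{remark}
The hypothesis $n\ge4$ is used only here, through $\dim W\ge2$ in Steps (a), (b) and (c). For $n=3$ the inner product $\langle s',t'\rangle$ can only be $\pm\rho(\lambda)\rho(\mu)$, and the inequality in Step (b), which links a whole interval of parameters, shrinks to an equation. The rest of this section needs only $n\ge3$ and the conclusion of Lemma~\ref{lem:second}; so that conclusion fails, for some pair $x,y$, for the measure of Section~\ref{sec:three}.
\end{remark}

\subsection{First differences}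

If $f(s)=\varphi(P_s)$, and $s=s_1x+s_\perp$ with $s_\perp\perp x$, then $\sigma_xs=-s_1x+s_\perp$ and
\begin{equation}\label{eq:firstmodel}
P_s-P_{\sigma_xs}=2(xw^T+wx^T),\qquad w=s_1s_\perp .
\end{equation}
So $f(s)-f(\sigma_xs)$ is an additive function of $w$. The same holds for every measure.

\begin{lemma}\label{lem:first}
For each unit vector $x$ there is a unique $A_x\in\operatorname{Hom}(x^\perp,G)$ such that
\[
f(s)-f(\sigma_xs)=A_x(s_1s_\perp)\qquad\text{for all unit } s=s_1x+s_\perp,\ s_\perp\perp x .
\]
\end{lemma}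

\begin{proof}
For $s=\cos\alpha\,x+\sin\alpha\,y$ with $y\perp x$ a unit vector, $s_1s_\perp=\frac12\sin2\alpha\,y$. These vectors fill the ball of radius $\frac12$ in $x^\perp$, which generates $x^\perp$ as a group. This gives uniqueness.

Put $f_x(s)=f(s)-f(\sigma_xs)$. By Lemma~\ref{lem:second}, for every unit $y\perp x$,
\begin{equation}\label{eq:fx}
f_x(s)-f_x(\sigma_ys)=\kappa_{xy}(s_1\langle s,y\rangle).
\end{equation}
Let $y_2,\dots,y_n$ be an orthonormal basis of $x^\perp$ and $s_j=\langle s,y_j\rangle$. Apply $\sigma_{y_2},\dots,\sigma_{y_n}$ to $s$ one after the other. Each reflection changes only the sign of one coordinate, the final vector is $s_1x-s_\perp=-\sigma_xs$, and $f_x(-\sigma_xs)=f_x(\sigma_xs)=-f_x(s)$. Adding up the identities \eqref{eq:fx} gives $2f_x(s)=\sum_j\kappa_{xy_j}(s_1s_j)$. Define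
\[
A_x(w)=\sum_{j=2}^n\kappa_{xy_j}\bigl(\tfrac12\langle w,y_j\rangle\bigr),\qquad\tau(s)=f_x(s)-A_x(s_1s_\perp).
\]
Then $2\tau=0$, and we must show $\tau=0$; this is the first place where $2$-torsion in $G$ has to be dealt with.

The function $\tau$ is a frame function with frame sum $0$. Indeed $\tau(-s)=\tau(s)$, the frame sum of $f_x$ is $f(\mathbb R^n)-f(\mathbb R^n)$, and the vectors $s_1s_\perp=s_1s-s_1^2x$ add up to $x-x=0$ over a frame.

For a unit vector $y\perp x$ we have $s_\perp-\sigma_ys_\perp=2\langle s,y\rangle y$, so by \eqref{eq:fx}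
\[
\tau(s)-\tau(\sigma_ys)=\varepsilon(s_1\langle s,y\rangle),\qquad\varepsilon(r)=\kappa_{xy}(r)-A_x(2ry),
\]
and $\varepsilon\in\operatorname{Hom}(\mathbb R,G)$. The number $s_1\langle s,y\rangle$ takes all values in $[-\frac12,\frac12]$, and $2\tau=0$; so $2\varepsilon=0$ on that interval, and $\varepsilon=0$ by Lemma~\ref{lem:hom}(ii) and (i). Thus $\tau$ is invariant under all $\sigma_y$ with $y\perp x$. These reflections fix $s_1$ and are transitive on each sphere about $0$ in $x^\perp$. Together with $\tau(-s)=\tau(s)$ this gives $\tau(s)=T(s_1^2)$ for a function $T\colon[0,1]\to G$. If $s\perp x$ or $s=\pm x$, then $\sigma_xs=\pm s$ and $s_1s_\perp=0$; so $T(0)=T(1)=0$.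

For any $a_1,\dots,a_n\ge0$ with $\sum a_i=1$ there is a frame $(b_i)$ with $\langle b_i,x\rangle^2=a_i$: take $b_i=Qe_i$, where $Q$ is orthogonal and maps $(\sqrt{a_1},\dots,\sqrt{a_n})$ to $x$. Hence $T(a)+T(b)+T(1-a-b)=0$ for $a,b\ge0$, $a+b\le1$. The case of the pair $(a+b,0)$ gives $T(a+b)+T(1-a-b)=0$. Therefore $T(a+b)=T(a)+T(b)$, and $T(a)=2T(a/2)=0$.
\end{proof}

\subsection{Biadditive maps on orthogonal pairs}

The homomorphisms $A_x$ must now be shown to come from a single $\varphi$ as in \eqref{eq:firstmodel}. It is convenient to assemble them into one function of two orthogonal vectors. For $a\perp b$ in $\mathbb R^n$ put $A(a,b)=A_x(|a|b)$ with $x=a/|a|$ if $a\neq0$, and $A(0,b)=0$. We claim that for all $a\perp b$, $a\perp b'$ and $t\in\mathbb R$,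
\begin{equation}\label{eq:Aprops}
A(a,b)=A(b,a),\qquad A(ta,b)=A(a,tb),\qquad A(a,b+b')=A(a,b)+A(a,b').
\end{equation}
The third property holds by definition. For orthonormal $x,y$ and $s_1=\langle s,x\rangle$, $s_2=\langle s,y\rangle$, the second difference $\Delta(s)$ equals $f_x(s)-f_x(\sigma_ys)=A_x(2s_1s_2y)$ and also $f_y(s)-f_y(\sigma_xs)=A_y(2s_1s_2x)$. Since $2s_1s_2$ ranges over $[-1,1]$, Lemma~\ref{lem:hom}(ii) gives $A_x(ty)=A_y(tx)$ for all real $t$; with $t=|a||b|$ this is the first property. The second holds by definition for $t\ge0$. Since $\sigma_{-x}=\sigma_x$, uniqueness in Lemma~\ref{lem:first} gives $A_{-x}=-A_x$, and this settles $t<0$.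

\begin{lemma}\label{lem:biadd}
Let $n\ge3$ and let $A$ be a $G$-valued function on the orthogonal pairs of vectors in $\mathbb R^n$ that satisfies \eqref{eq:Aprops}. Then there is $\psi\in\operatorname{Hom}(\mathrm{Sym}_n(\mathbb R),G)$ with $A(a,b)=\psi(ab^T+ba^T)$ for all $a\perp b$.
\end{lemma}

\begin{proof}
By symmetry $A$ is also additive in $a\in b^\perp$, and $A(-a,-b)=A(a,b)$. For $\psi\in\operatorname{Hom}(\mathrm{Sym}_n(\mathbb R),G)$ the function $A^\psi(a,b)=\psi(ab^T+ba^T)$ satisfies \eqref{eq:Aprops}, and so does $A-A^\psi$. We subtract two such functions, one for the off-diagonal and one for the diagonal entries, and show that nothing is left. The difficulty is that additivity is available only as long as all pairs stay orthogonal.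

\emph{Off-diagonal entries.} For $M=(m_{ij})$ let $\psi(M)=\sum_{i<j}A(e_i,m_{ij}e_j)$. Then $A^\psi(e_i,te_j)=A(e_i,te_j)$ for $i<j$, and by \eqref{eq:Aprops} also for $i>j$. Replacing $A$ by $A-A^\psi$, we may assume $A(e_i,te_j)=0$ for $i\ne j$. By additivity and the second property in \eqref{eq:Aprops},
\begin{equation}\label{eq:N1}
A(a,te_k)=0\qquad\text{if } a\in\operatorname{span}(e_i,e_j)\text{ and }k\notin\{i,j\}.
\end{equation}

\emph{One identity linking three coordinate planes.} What remains unknown for $a$ in a coordinate plane are the values on pairs inside that plane. For $i\neq j$ and real $p,q,t$ put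
\[
F_{ij}(p,q;t)=A\bigl(pe_i+qe_j,\ t(qe_i-pe_j)\bigr),\qquad\delta_{ij}(t)=F_{ij}(1,1;t).
\]
These are homomorphisms in $t$, and $\delta_{ji}=-\delta_{ij}$. Let $i,j,k$ be distinct and $\alpha,\beta,\gamma\neq0$. The vector $b=t(-\frac\gamma\alpha e_i+\frac\gamma\beta e_j+e_k)$ is orthogonal to $a_1=\alpha e_i+\gamma e_k$ and to $a_2=\beta e_j-\gamma e_k$, so $A(a_1+a_2,b)=A(a_1,b)+A(a_2,b)$. Each of $a_1+a_2=\alpha e_i+\beta e_j$, $a_1$, $a_2$ lies in a coordinate plane, and by \eqref{eq:N1} we may drop the component of $b$ outside that plane. The remaining components are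
\[
-\tfrac{t\gamma}{\alpha\beta}(\beta e_i-\alpha e_j),\qquad-\tfrac t\alpha(\gamma e_i-\alpha e_k),\qquad-\tfrac t\beta(-\gamma e_j-\beta e_k),
\]
so that
\begin{equation}\label{eq:three}
F_{ij}\bigl(\alpha,\beta;-\tfrac{t\gamma}{\alpha\beta}\bigr)=F_{ik}\bigl(\alpha,\gamma;-\tfrac t\alpha\bigr)+F_{jk}\bigl(\beta,-\gamma;-\tfrac t\beta\bigr).
\end{equation}

\emph{Diagonal entries.} Take $\alpha=\beta=\gamma=1$ in \eqref{eq:three}. By \eqref{eq:Aprops},
\[
F_{jk}(1,-1;-t)=A\bigl(e_j-e_k,t(e_j+e_k)\bigr)=A\bigl(e_j+e_k,t(e_j-e_k)\bigr)=\delta_{jk}(t),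
\]
so $-\delta_{ij}=-\delta_{ik}+\delta_{jk}$, that is, $\delta_{ik}=\delta_{ij}+\delta_{jk}$. With $\delta_{11}:=0$ it follows that $\delta_{ij}=\delta_{1j}-\delta_{1i}$ for all $i\neq j$. Let $\psi(M)=-\sum_j\delta_{1j}(m_{jj}/2)$. For $a=e_i+e_j$ and $b=t(e_i-e_j)$ we have $ab^T+ba^T=2t(E_{ii}-E_{jj})$, hence $A^\psi(a,b)=\delta_{1j}(t)-\delta_{1i}(t)=\delta_{ij}(t)$; and $A^\psi(e_i,te_j)=0$. Replacing $A$ by $A-A^\psi$, we may assume in addition that all $\delta_{ij}$ vanish. Then $F_{ik}(\alpha,\alpha;t)=\delta_{ik}(\alpha^2t)=0$.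

\emph{Nothing is left.} Take $\gamma=\alpha$ in \eqref{eq:three}: for distinct $i,j,k$, nonzero $\alpha,\beta$ and all real $r$,
\[
F_{ij}(\alpha,\beta;r)=F_{jk}(\beta,-\alpha;r).
\]
Going once around the indices $i,j,k$ and using $A(-a,-b)=A(a,b)$ at the end,
\[
F_{ij}(\alpha,\beta;r)=F_{jk}(\beta,-\alpha;r)=F_{ki}(-\alpha,-\beta;r)=F_{ij}(-\beta,\alpha;r)=F_{ij}(\beta,-\alpha;r).
\]
On the other hand, exchanging the two arguments of $A$,
\[
F_{ij}(\alpha,\beta;r)=A\bigl(\beta e_i-\alpha e_j,\ r(\alpha e_i+\beta e_j)\bigr)=F_{ij}(\beta,-\alpha;-r)=-F_{ij}(\beta,-\alpha;r).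
\]
So $2F_{ij}(\beta,-\alpha;\cdot)=0$, and $F_{ij}(\beta,-\alpha;\cdot)=0$ by Lemma~\ref{lem:hom}(i). For $pq=0$, $F_{ij}(p,q;\cdot)=0$ by the first normalization. Hence all $F_{ij}$ vanish, and with \eqref{eq:N1} we get $A(a,\cdot)=0$ whenever $a$ lies in a coordinate plane. Finally let $a\ne0$ be arbitrary, say $a_i\neq0$. The $n-1$ vectors $a_je_i-a_ie_j$, $j\neq i$, form a basis of $a^\perp$. So every $b\perp a$ is a sum of vectors $b_j\perp a$ lying in coordinate planes, and $A(a,b)=\sum_jA(b_j,a)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]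
Let $\psi$ be given by Lemma~\ref{lem:biadd} for the function $A$ built from the $A_x$, and put $\varphi(M)=\psi(\frac12M)$. By \eqref{eq:firstmodel} and Lemma~\ref{lem:first}, with $w=s_1s_\perp$,
\[
\varphi(P_s)-\varphi(P_{\sigma_xs})=\psi(xw^T+wx^T)=A(x,w)=f(s)-f(\sigma_xs).
\]
So $s\mapsto f(s)-\varphi(P_s)$ is invariant under all reflections $\sigma_x$. These are transitive on unit vectors, so it is a constant $c$.
\end{proof}

\section{Infinite-dimensional spaces}\label{sec:infinite}

In this section $\mathcal H$ is real or complex and $\mathfrak d=\dim\mathcal H$ is infinite; $\dim$ is the cardinality of an orthonormal basis. A finitely additive measure is no longer determined by its values on lines, so we must work with subspaces of arbitrary dimension. On the other hand there is unlimited room for the moves of Lemma~\ref{lem:corner}(iii).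

\subsection{Tools from operator theory}

We use the following standard facts, valid over both fields.
\begin{itemize}
\item[(H1)] There is an isometry $M\to M'$ if and only if $\dim M\le\dim M'$. If $\mathfrak n=\dim M$ is infinite, then $\aleph_0\cdot\mathfrak n=\mathfrak n$, so $M$ is an orthogonal sum of any finite or countably infinite number of subspaces of dimension $\mathfrak n$.
\item[(H2)] An isometry $\Psi$ has closed range, with projection $\Psi\Psi^*$. The ranges of two operators $\Psi,\Psi'$ into the same space are orthogonal if and only if $\Psi^*\Psi'=0$.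
\item[(H3)] (Spectral theorem.) A self-adjoint operator $D$ has a functional calculus, which provides positive square roots of positive operators and the decomposition $D=D_+-D_-$ with $0\le D_\pm\le\|D\|$. Its spectral subspaces reduce $D$, those of disjoint Borel sets are orthogonal, and that of an open set meeting the spectrum is nonzero. The real case follows from the complex case by complexification.
\item[(H4)] If $T\colon M\to M'$ is bounded and injective with dense range, then $\dim M=\dim M'$, because the partial isometry in the polar decomposition of $T$ is then a unitary $M\to M'$.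
\end{itemize}
A subspace \emph{reduces} a self-adjoint operator $D$ if it is invariant under $D$; its complement is then invariant too.

\begin{lemma}\label{lem:reduce}
Let $\mathfrak n=\dim M$ be infinite and $D\in B(M)_{sa}$. Then $D$ has a reducing subspace $M_0$ with $\dim M_0=\dim M_0^\perp=\mathfrak n$.
\end{lemma}

\begin{proof}
Let $\mathfrak n>\aleph_0$. The closed span of $h,Dh,D^2h,\dots$ is a separable reducing subspace, so by Zorn's lemma $M$ is an orthogonal sum of nonzero separable reducing subspaces. If $I$ is the index set, then $|I|\le\mathfrak n\le\aleph_0\cdot|I|$, so $|I|=\mathfrak n$. Split $I$ into two parts of cardinality $\mathfrak n$.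

Let $\mathfrak n=\aleph_0$. If the spectrum is infinite, it contains a strictly monotone sequence. Choose disjoint open intervals around its terms and let $M_0$ be the spectral subspace of the union of every other interval. Both $M_0$ and $M_0^\perp$ contain infinitely many mutually orthogonal nonzero subspaces. If the spectrum is finite, $M$ is the sum of finitely many eigenspaces, one of which is infinite-dimensional; take $M_0$ inside it, of infinite dimension and infinite codimension.
\end{proof}

\begin{lemma}\label{lem:generate}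
If $K$ is infinite-dimensional, the projections generate the additive group $B(K)_{sa}$.
\end{lemma}

\begin{proof}
Suppose two orthogonal subspaces of $K$ are identified with one Hilbert space $M$, so that $M\oplus M\subseteq K$. For $T\in B(M)_{sa}$ with $0\le T\le1$ and $S_T=\sqrt{T(1-T)}$, the operators
\[
P_\pm=\begin{pmatrix}T&\pm S_T\\ \pm S_T&1-T\end{pmatrix}
\]
are self-adjoint, and $P_\pm^2=P_\pm$ because $T^2+S_T^2=T$, $TS_T+S_T(1-T)=S_T$ and $S_T^2+(1-T)^2=1-T$. Moreover $P_++P_--2(0\oplus1)=2T\oplus(-2T)$, so this operator lies in $\mathcal P_K$. For $S\in B(M)_{sa}$ choose an integer $N\ge\max(1,\|S\|)$ and apply this to $T=S_\pm/2N$; since $S=N\cdot2\frac{S_+}{2N}-N\cdot2\frac{S_-}{2N}$, we get $S\oplus(-S)\in\mathcal P_K$.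

An infinite telescoping sum removes the second summand. Let $K_0\le K$ with $\dim K_0^\perp=\dim K$. By (H1) there are isometries $U_j\colon K_0\to K$, $j\ge0$, with mutually orthogonal ranges, $U_0$ being the inclusion. For $T\in B(K_0)_{sa}$ consider the block diagonal operators
\[
\sum_{j\ge0}(-1)^jU_jTU_j^*\qquad\text{and}\qquad\sum_{j\ge1}(-1)^{j+1}U_jTU_j^* .
\]
Each has the form $S\oplus(-S)$: in the first, pair the index $2i$ with $2i+1$; in the second, pair $2i+1$ with $2i+2$. Their sum is $T$, so $T\in\mathcal P_K$. By Lemma~\ref{lem:reduce}, every element of $B(K)_{sa}$ is a sum of two operators of this kind.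
\end{proof}

The next lemma brings in Theorem~\ref{thm:real}. Only real linear combinations of isometries occur, and this is why the scalar field of $\mathcal H$ plays no role.

\begin{lemma}\label{lem:transfer}
Let $g$ be a measure on $L(K)$ and let $J_0,\dots,J_3\colon R\to K$ be isometries with mutually orthogonal ranges. For $s=(s_0,\dots,s_3)\in\mathbb R^4$ let $J_s=\sum_js_jJ_j$, and for unit $s$ let $R_s=J_sR$. Then $J_s$ is an isometry for unit $s$, and there are $\varphi\in\operatorname{Hom}(\mathrm{Sym}_4(\mathbb R),G)$ and $c\in G$ with $g(R_s)=\varphi(P_s)+c$ for all unit $s\in\mathbb R^4$.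
\end{lemma}

\begin{proof}
We have $J_s^*J_{s'}=\langle s,s'\rangle1$. So $J_s$ is an isometry for unit $s$, and $R_s\perp R_{s'}$ if $s\perp s'$; also $R_{-s}=R_s$. If $s^{(1)},\dots,s^{(4)}$ is a frame of $\mathbb R^4$, then $J_j=\sum_is^{(i)}_jJ_{s^{(i)}}$, so $\bigoplus_iR_{s^{(i)}}=\bigoplus_jJ_jR$. Hence $s\mapsto g(R_s)$ is a frame function on $\mathbb R^4$, and Lemma~\ref{lem:frame} and Theorem~\ref{thm:real} apply.
\end{proof}

\subsection{The difference between a subspace and a copy}

From now on $f\colon L(\mathcal H)\to G$ is a fixed measure. The corner lemma controls differences of values of $f$. We therefore first compare $f(R)$ with its value on an orthogonal copy $JR$.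

\begin{proposition}\label{prop:diff}
Let $E\le\mathcal H$ be infinite-dimensional and let $J\colon E\to E^\perp$ be an isometry with $\dim(E\oplus JE)^\perp=\mathfrak d$. There is $\mu_J\in\operatorname{Hom}(B(E)_{sa},G)$ with $f(R)-f(JR)=\mu_J(P_R)$ for all $R\le E$.
\end{proposition}

\begin{proof}
Let $\mathcal D=E\oplus JE$ and $\mathcal N=\mathcal D^\perp=\mathcal N_0\oplus\mathcal N_1\oplus\mathcal N_2$ with $\dim\mathcal N_i=\mathfrak d$. Let $X=\{h+Jh:h\in E\}$ and $Y=\{h-Jh:h\in E\}$. Then $X\perp Y$ and $X\oplus Y=\mathcal D$. Let $\Delta$ and $C$ be as in Section~\ref{sec:corner}. Writing $h=\frac12(h+Jh)+\frac12(h-Jh)$ we find $\sigma_Yh=Jh$, $\sigma_Xh=-Jh$ and $\sigma_X\sigma_Yh=-h$ for $h\in E$. Hence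
\begin{equation}\label{eq:twice}
\Delta(R)=2f(R)-2f(JR)\qquad(R\le E).
\end{equation}
We want to show that $\Delta$ respects every relation $\sum P_{R_i}=\sum P_{S_j}$ among subspaces of $E$. The $R_i$ are not orthogonal, so additivity does not apply to them. The remedy is to tilt them far into $\mathcal N$, where they can be made orthogonal. Step~1 shows that for strongly tilted subspaces $\Delta$ depends only on the corner, Step~2 shows how $\Delta$ changes under tilting, Step~3 combines the two, and Step~4 removes the factor $2$ in \eqref{eq:twice}.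

Let $0<\varepsilon\le\frac14$. Let $K$ be a Hilbert space, $V\colon K\to\mathcal D$ a contraction and $W\colon K\to\mathcal N$ a bounded operator. Since $V^*W=0$, the operator $\sqrt\varepsilon\,V+W$ is an isometry if and only if $W^*W=1-\varepsilon V^*V$. In that case $\dim K\le\mathfrak d$, $W^*W\ge1-\varepsilon$, and the range $R$ has corner $C(R)=\varepsilon P_XVV^*P_Y$ by (H2), because $P_XW=P_YW=0$. Conversely, if $\dim K\le\mathfrak d$, such a $W$ exists with range in any chosen $\mathcal N_i$: take $W=I(1-\varepsilon V^*V)^{1/2}$ with an isometry $I\colon K\to\mathcal N_i$.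

\medskip\noindent\emph{Step 1. Let $R$ and $S$ be the ranges of isometries $\sqrt\varepsilon\,V+W\colon K\to\mathcal H$ and $\sqrt\varepsilon\,V'+W'\colon K'\to\mathcal H$, where $V,V'$ are contractions into $\mathcal D$ and $W,W'$ map into $\mathcal N_0$. If $P_XVV^*P_Y=P_XV'V'^*P_Y$, then $\Delta(R)=\Delta(S)$.}

We first prove this under the assumptions that $W,W'$ map into $\mathcal N_0\oplus\mathcal N_1$ and $W^*W'=0$. We construct a subspace $T$ with the same corner that is orthogonal to both $\sigma_XR$ and $\sigma_XS$. It will be the range of $\sqrt\varepsilon\,V+W''$: keeping $V$ keeps the corner, and $W''$ is chosen to cancel the inner products of the $\mathcal D$-components. These are described by the contractions $B=V^*\sigma_XV$ and $B'=V'^*\sigma_XV$. Put $a=-\varepsilon(W^*W)^{-1}B$ and $a'=-\varepsilon(W'^*W')^{-1}B'$. Then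
\[
a^*W^*Wa=\varepsilon^2B^*(W^*W)^{-1}B\le\frac{\varepsilon^2}{1-\varepsilon},
\]
and the same bound holds for $a'^*W'^*W'a'$. Therefore
\[
1-\varepsilon V^*V-a^*W^*Wa-a'^*W'^*W'a'\ \ge\ 1-\varepsilon-\frac{2\varepsilon^2}{1-\varepsilon}\ >\ 0,
\]
since $(1-\varepsilon)^2\ge\frac9{16}>\frac18\ge2\varepsilon^2$; this is where the smallness of $\varepsilon$ is used. Let $d$ be the positive square root of the left-hand side, let $W_2\colon K\to\mathcal N_2$ be an isometry, and put $W''=Wa+W'a'+W_2d$. The ranges of $W,W',W_2$ are mutually orthogonal, so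
\[
W''^*W''=1-\varepsilon V^*V,\qquad W^*W''=-\varepsilon B,\qquad W'^*W''=-\varepsilon B' .
\]
Thus $\sqrt\varepsilon\,V+W''$ is an isometry, and its range $T$ has $C(T)=C(R)=C(S)$. As $\sigma_X$ is the identity on $\mathcal N$ and maps $\mathcal D$ to $\mathcal D$,
\begin{align*}
\bigl(\sigma_X(\sqrt\varepsilon\,V+W)\bigr)^*(\sqrt\varepsilon\,V+W'')&=\varepsilon V^*\sigma_XV+W^*W''=0,\\
\bigl(\sigma_X(\sqrt\varepsilon\,V'+W')\bigr)^*(\sqrt\varepsilon\,V+W'')&=\varepsilon V'^*\sigma_XV+W'^*W''=0 .
\end{align*}
So $T\perp\sigma_XR$ and $T\perp\sigma_XS$, and Lemma~\ref{lem:corner}(iii) gives $\Delta(R)=\Delta(T)=\Delta(S)$.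

In the situation of Step~1, let $R_1$ be the range of an isometry $\sqrt\varepsilon\,V+W_1$ with $W_1$ mapping into $\mathcal N_1$. Then $W^*W_1=0$ and $W_1^*W'=0$, so the case just treated applies to $(R,R_1)$ and to $(R_1,S)$.

\medskip\noindent\emph{Step 2. For each $R\le E$ there is $\psi_R\in\operatorname{Hom}(\mathbb R,G)$ such that $\psi_R(1)=\Delta(R)$ and}
\[
\Delta\bigl(\{\sqrt\eta\,r+\sqrt{1-\eta}\,J'r:r\in R\}\bigr)=\psi_R(\eta)
\]
\emph{for all $0<\eta\le\frac14$ and all isometries $J'\colon R\to\mathcal N_0$.}

Let $J_0$ be the inclusion of $R$ in $\mathcal H$ and let $J_1,J_2,J_3\colon R\to\mathcal N_0$ be isometries with mutually orthogonal ranges. By Lemma~\ref{lem:transfer}, $\Delta(R_s)=\varphi(P_s)+c$ for unit $s\in\mathbb R^4$. If $s_0=0$, then $R_s\le\mathcal N\perp X$, and $\Delta(R_s)=0$ by Lemma~\ref{lem:corner}(i). So the restriction $\varphi'$ of $\varphi$ to matrices supported in the $3\times3$ block with indices $1,2,3$ takes the value $-c$ on every rank-one projection. By Lemma~\ref{lem:trace} it vanishes on traceless matrices.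 Hence $\varphi'=\chi\circ\operatorname{tr}$ with $\chi(r)=\varphi(rE_{11})$, and $\chi(1)=-c$. Put $\varphi_{00}(r)=\varphi(rE_{00})$ and $\varphi_{0j}(r)=\varphi(r(E_{0j}+E_{j0}))$. Decompose $P_s$ into its $(0,0)$ entry $s_0^2$, its entries $s_0s_j$ in the positions $(0,j),(j,0)$, and its $3\times3$ block, which has trace $1-s_0^2$:
\[
\Delta(R_s)=\varphi_{00}(s_0^2)+\sum_{j=1}^3\varphi_{0j}(s_0s_j)+\chi(1-s_0^2)+c=\psi_R(s_0^2)+\sum_{j=1}^3\varphi_{0j}(s_0s_j),
\]
where $\psi_R=\varphi_{00}-\chi$. Let $0<s_0\le\frac12$. Then $J_s=\sqrt\varepsilon\,J_0+W$ with $\varepsilon=s_0^2\le\frac14$ and $W=\sum_{j\ge1}s_jJ_j$, so by Step~1 (with $V=V'=J_0$) the value $\Delta(R_s)$ does not change when $s_j$ is replaced by $-s_j$, $j\ge1$. For $s=s_0e_0+\sqrt{1-s_0^2}\,e_j$ this says $2\varphi_{0j}(s_0\sqrt{1-s_0^2})=0$. Thus $2\varphi_{0j}$ vanishes on $(0,\sqrt3/4)$, and $\varphi_{0j}=0$ by Lemma~\ref{lem:hom}(ii) and (i). We conclude that $\Delta(R_s)=\psi_R(s_0^2)$ for all unit $s$. The choice $s=e_0$ gives $\Delta(R)=\psi_R(1)$, the choice $s=(\sqrt\eta,\sqrt{1-\eta},0,0)$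 gives the formula for $J'=J_1$, and Step~1 with $\varepsilon=\eta$ allows us to replace $J_1$ by any $J'$.

\medskip\noindent\emph{Step 3. There is $\lambda\in\operatorname{Hom}(B(E)_{sa},G)$ with $\Delta(R)=\lambda(P_R)$ for all $R\le E$.}

By Lemma~\ref{lem:generate} every element of $B(E)_{sa}$ is an integer combination of projections, and we want to set $\lambda(\sum n_iP_{R_i})=\sum n_i\Delta(R_i)$. Moving negative terms to the other side, it suffices to show: if $\sum_{i\le p}P_{R_i}=\sum_{j\le q}P_{S_j}$, with repetitions allowed, then $\sum_i\Delta(R_i)=\sum_j\Delta(S_j)$. Let $N=\max(p,q,1)$, let $K=\bigoplus_iR_i$ be the external direct sum, and define $V\colon K\to\mathcal D$ by $V((r_i)_i)=N^{-1/2}\sum_ir_i$. Then $V^*h=N^{-1/2}(P_{R_i}h)_i$, so $VV^*=N^{-1}\sum_iP_{R_i}\le1$ and $V$ is a contraction. For $0<\varepsilon\le\frac14$ choose $W\colon K\to\mathcal N_0$ such that $\sqrt\varepsilon\,V+W$ is an isometry, and let $R'$ be its range. The images $R_i'$ of the summands of $K$ are mutually orthogonal with sum $R'$. On the $i$th summand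 the isometry is $r\mapsto\sqrt{\varepsilon/N}\,r+Wr$, and $\|Wr\|^2=(1-\varepsilon/N)\|r\|^2$; so $R_i'$ is of the form considered in Step~2 with $\eta=\varepsilon/N$. Hence $\Delta(R')=\sum_i\psi_{R_i}(\varepsilon/N)$. The same construction for the $S_j$, with the same $N$ and $\varepsilon$, gives $V'$ and $S'$ with $\Delta(S')=\sum_j\psi_{S_j}(\varepsilon/N)$. Since $VV^*=V'V'^*$, Step~1 gives $\Delta(R')=\Delta(S')$. So the homomorphism $\sum_i\psi_{R_i}-\sum_j\psi_{S_j}$ vanishes on $(0,\frac1{4N}]$, hence everywhere, and its value at $1$ is $\sum_i\Delta(R_i)-\sum_j\Delta(S_j)$.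

\medskip\noindent\emph{Step 4. The homomorphism $\mu_J(T)=\lambda(\frac12T)$ has the required property.}

The function $m(R)=f(R)-f(JR)-\lambda(\frac12P_R)$ is a measure on $L(E)$, and $2m=0$ by \eqref{eq:twice} and Step~3. We show $m=0$. Let $R\le E$ be infinite-dimensional. By (H1), $R=\bigoplus_{j=0}^3J_jR_0$ with $R_0\le R$, $J_0$ the inclusion and $J_1,J_2,J_3$ isometries on $R_0$. By Lemma~\ref{lem:transfer}, $m(J_sR_0)=\varphi(P_s)+c$ for unit $s\in\mathbb R^4$. Since $2m=0$, we have $2\varphi(P_s-P_{s'})=0$ for all unit $s,s'$. By Lemma~\ref{lem:trace}, $2\varphi=0$ on the traceless matrices, which form a divisible group; so $\varphi=0$ there by Lemma~\ref{lem:hom}(i). Thus $m(J_sR_0)$ does not depend on $s$, and $m(R)=4m(R_0)=0$. If $R\le E$ is finite-dimensional, then $E$ and $E\ominus R$ are infinite-dimensional, and $m(R)=m(E)-m(E\ominus R)=0$.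
\end{proof}

\subsection{From differences to values}

A shift on infinitely many copies turns Proposition~\ref{prop:diff} into a statement about $f(R)$ itself: the sum of infinitely many copies of $R$ with and without the first one can be compared with one and the same subspace. Call a subspace $E\le\mathcal H$ \emph{admissible} if $E$ is infinite-dimensional and $\dim E^\perp=\mathfrak d$.

\begin{proposition}\label{prop:local}
For each admissible $E$ there is a unique $\ell_E\in\operatorname{Hom}(B(E)_{sa},G)$ with $f(R)=\ell_E(P_R)$ for all $R\le E$. If $E\le E'$ are admissible, then $\ell_{E'}$ restricts to $\ell_E$ on $B(E)_{sa}$.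
\end{proposition}

\begin{proof}
Uniqueness follows from Lemma~\ref{lem:generate}, and the last statement follows from uniqueness. For existence, use (H1) to find isometries $U_j\colon E\to E^\perp$ $(j\ge1)$ and $V_j\colon E\to E^\perp$ $(j\ge0)$ with mutually orthogonal ranges such that the orthogonal complement of $E$ and all these ranges has dimension $\mathfrak d$. Let $U_0$ be the inclusion of $E$, and put
\[
E_0=\bigoplus_{j\ge0}U_jE,\qquad E_1=\bigoplus_{j\ge1}U_jE,\qquad E_2=\bigoplus_{j\ge0}V_jE .
\]
Define unitaries $J_a\colon E_0\to E_2$ by $J_aU_j=V_j$ and $J_b\colon E_1\to E_2$ by $J_bU_{j+1}=V_j$. The pairs $(E_0,J_a)$ and $(E_1,J_b)$ satisfy the hypotheses of Proposition~\ref{prop:diff}. For $R\le E$ let $R^{(0)}=\bigoplus_{j\ge0}U_jR$ and $R^{(1)}=\bigoplus_{j\ge1}U_jR$. Then $R^{(0)}=R\oplus R^{(1)}$ and $J_aR^{(0)}=\bigoplus_{j\ge0}V_jR=J_bR^{(1)}$. Therefore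
\begin{align*}
f(R)&=\bigl(f(R^{(0)})-f(J_aR^{(0)})\bigr)-\bigl(f(R^{(1)})-f(J_bR^{(1)})\bigr)\\
&=\mu_{J_a}\Bigl(\sum_{j\ge0}U_jP_RU_j^*\Bigr)-\mu_{J_b}\Bigl(\sum_{j\ge1}U_jP_RU_j^*\Bigr).
\end{align*}
Replacing $P_R$ by $T\in B(E)_{sa}$ in the last line defines the homomorphism $\ell_E$.
\end{proof}

The space $\mathcal H$ itself is not admissible, so the $\ell_E$ must be glued. With three blocks, every block entry of an operator lives on a sum of at most two blocks, which is admissible; with two blocks the off-diagonal entry would need all of $\mathcal H$.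

\begin{theorem}\label{thm:infinite}
There is a unique $F\in\operatorname{Hom}(B(\mathcal H)_{sa},G)$ with $f(R)=F(P_R)$ for all $R\in L(\mathcal H)$.
\end{theorem}

\begin{proof}
Uniqueness follows from Lemma~\ref{lem:generate}. Write $\mathcal H=H_1\oplus H_2\oplus H_3$ with $\dim H_i=\mathfrak d$, let $P_i=P_{H_i}$, and for $T\in B(\mathcal H)_{sa}$ let $T_{ij}=P_iTP_j$. Then $T=\sum_iT_{ii}+\sum_{i<j}(T_{ij}+T_{ij}^*)$, and
\[
F(T)=\sum_i\ell_{H_i}(T_{ii})+\sum_{i<j}\ell_{H_i\oplus H_j}(T_{ij}+T_{ij}^*)
\]
defines a homomorphism. For a subspace $R$ let $Z_R=\overline{P_3R}\le H_3$, so that $R\le H_1\oplus H_2\oplus Z_R$.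

\emph{Case 1: $\dim(H_3\ominus Z_R)=\mathfrak d$.} Split $H_3\ominus Z_R$ into two subspaces of dimension $\mathfrak d$ and add one of them to $Z_R$. This gives an infinite-dimensional $Z$ with $Z_R\le Z\le H_3$ and $\dim(H_3\ominus Z)=\mathfrak d$. The space $E=H_1\oplus H_2\oplus Z$ is admissible and contains $R$. We claim that $F=\ell_E$ on $B(E)_{sa}$. Let $T\in B(E)_{sa}$. Since $P_3P_E=P_Z$, the operator $T_{33}$ lies in $B(Z)_{sa}$ and $T_{i3}+T_{i3}^*$ lies in $B(H_i\oplus Z)_{sa}$ for $i=1,2$. All of $H_1$, $H_2$, $H_3$, $Z$, $H_i\oplus H_j$, $H_i\oplus Z$ are admissible, and the compatibility in Proposition~\ref{prop:local} gives, for $i=1,2$,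
\begin{gather*}
\ell_E(T_{ii})=\ell_{H_i}(T_{ii}),\qquad\ell_E(T_{33})=\ell_Z(T_{33})=\ell_{H_3}(T_{33}),\\
\ell_E(T_{12}+T_{12}^*)=\ell_{H_1\oplus H_2}(T_{12}+T_{12}^*),\\
\ell_E(T_{i3}+T_{i3}^*)=\ell_{H_i\oplus Z}(T_{i3}+T_{i3}^*)=\ell_{H_i\oplus H_3}(T_{i3}+T_{i3}^*).
\end{gather*}
Adding up, $\ell_E(T)=F(T)$, and so $f(R)=\ell_E(P_R)=F(P_R)$.

\emph{Case 2: $\dim(H_3\ominus Z_R)<\mathfrak d$.} Then $\dim Z_R=\mathfrak d$. We split $R$ into two orthogonal subspaces whose projections to $H_3$ are again orthogonal and large, so that each falls under Case~1. Let $D=P_RP_3|_R\in B(R)_{sa}$ and $R_0=R\ominus\ker D$, a reducing subspace for $D$. Since $\langle Dr,r\rangle=\|P_3r\|^2$, we have $\ker D=R\cap\ker P_3$. So $P_3$ maps $R_0$ injectively onto $P_3R$, which is dense in $Z_R$, and $\dim R_0=\mathfrak d$ by (H4). By Lemma~\ref{lem:reduce}, $R_0=R_0'\oplus R_0''$ with both summands reducing for $D$ and of dimension $\mathfrak d$. Put $R'=R_0'\oplus\ker D$ and $R''=R_0''$. Then $Z_{R'}=\overline{P_3R_0'}$ and $Z_{R''}=\overline{P_3R_0''}$ have dimension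 $\mathfrak d$ by (H4). For $r'\in R_0'$ and $r''\in R_0''$,
\[
\langle P_3r',P_3r''\rangle=\langle r',P_RP_3r''\rangle=\langle r',Dr''\rangle=0,
\]
so $Z_{R'}\perp Z_{R''}$. Each of the two therefore has a complement of dimension $\mathfrak d$ in $H_3$. By Case~1, $f(R)=f(R')+f(R'')=F(P_{R'})+F(P_{R''})=F(P_R)$.
\end{proof}

By Lemma~\ref{lem:generate}, $\mathcal P_{\mathcal H}=B(\mathcal H)_{sa}$, and by Theorem~\ref{thm:infinite} and Lemma~\ref{lem:criterion}(a), $\Phi_{\mathcal H}$ is an isomorphism of $U$ onto this group. This proves part (A). Parts (A), (B) and (C) cover every real or complex Hilbert space of dimension at least $3$, so the proof of Theorem~\ref{thm:main} is complete.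

\begin{thebibliography}{1}

\bibitem{source}
\emph{Group-Valued Measures On The Lattice Of Closed Subspaces Of A Hilbert Space},
\texttt{https://math.nmsu.edu/people/personal-pages/files/}\allowbreak\texttt{2005-Group-valued-measures.pdf}

\end{thebibliography}
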